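
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}

\title{The dimension of the arc space of a toric variety\\ at its toric points}


\begin{abstract}
Let $X$ be the affine normal toric variety of a strongly convex rational cone $\sigma$ in a lattice $N$, and let $X_\infty$ be its space of arcs. Each $v\in\sigma\cap N$ defines a point $P_v$ of $X_\infty$, the generic arc with order of contact $v$. We prove that the local ring of $X_\infty$ at $P_v$ has Krull dimension equal to the largest number of nonzero elements of $\sigma\cap N$ with sum $v$; that is, the maximal length of a chain of primes ending at $P_v$ is attained by a chain of toric primes. More generally we compute the dimension of the local ring at every point of $X_\infty$, and we show that the local rings of finite dimension have Noetherian spectrum, but that they are not catenary in general.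
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $k$ be a perfect field, $N\cong\mathbb Z^d$ a lattice with dual lattice $M$, and $\sigma\subset N_{\mathbb R}$ a strongly convex rational polyhedral cone. Write $S=\sigma^\vee\cap M$ and let $X=X_\sigma=\operatorname{Spec}k[S]$ be the associated affine normal toric variety, with monomials $x^u$, $u\in S$. Its \emph{space of arcs} $X_\infty$ is the affine $k$-scheme with $X_\infty(A)=X(A[[t]])$ for every $k$-algebra $A$; its $K$-points, for a field $K\supseteq k$, are the arcs $\alpha:\operatorname{Spec}K[[t]]\to X$. We identify points of $X_\infty$ with prime ideals of its coordinate ring, so $Q\subseteq Q'$ means that $Q'$ is a specialization of $Q$.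

For $v\in\sigma\cap N$ consider the arcs with order of contact $v$, namely those with $\operatorname{ord}_t\alpha^*(x^u)=\langle u,v\rangle$ for all $u\in S$. Their closure in $X_\infty$ is irreducible; its generic point $P_v$ is the \emph{toric (stable) point} defined by $v$, and its ideal is called a \emph{toric prime}. For $v\ne0$ it is the stable point defined by the toric divisorial valuation $x^u\mapsto\langle u,v\rangle$. One has $P_{v_1}\subseteq P_{v_2}$ if and only if $v_2-v_1\in\sigma$ (see Lemma~\ref{lem:order}). The \emph{toric height} $\operatorname{tcht}P_v$ is the supremum of the lengths $r$ of chains of toric primes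
\[
P_{v_0}\subsetneq P_{v_1}\subsetneq\dots\subsetneq P_{v_r}=P_v .
\]
Taking differences of consecutive indices, and starting the chain at $P_0$, we see that it is a purely combinatorial number:
\begin{equation}\label{eq:tcht}
\operatorname{tcht}P_v=\max\{r:\ v=w_1+\dots+w_r \text{ with } w_1,\dots,w_r\in\sigma\cap N\setminus\{0\}\},
\end{equation}
with $\operatorname{tcht}P_0=0$. The maximum exists: if $u\in S$ lies in the interior of $\sigma^\vee$, then $\langle u,w_i\rangle\ge1$ for each summand, so $r\le\langle u,v\rangle$. Here strong convexity enters: if $\pm w\in\sigma\cap N$ with $w\neq0$, then $v$ has decompositions of arbitrary length.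

For $X=\mathbb A^d$ we have $X_\infty=\operatorname{Spec}k[x_{i,j}:1\le i\le d,\ j\ge0]$ and $P_v=(x_{i,j}:j<v_i)$, a prime of height $\sum v_i$. This is also the toric height, because the longest decomposition of $v\in\mathbb Z_{\ge0}^d$ is the one into unit vectors. For general $X$ the ring of $X_\infty$ is complicated, but toric chains are chains, so $\dim\mathcal O_{X_\infty,P_v}\ge\operatorname{tcht}P_v$. It is moreover known that
\[
\dim\widehat{\mathcal O_{X_\infty,P_v}}=\dim\widehat{\mathcal O_{(X_\infty)_{\mathrm{red}},P_v}}=\operatorname{tcht}P_v .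
\]
This suggests equality before completion, but does not prove it: a local ring with finitely generated maximal ideal need not be Noetherian, and its completion can lose primes. For instance, a valuation ring $A$ with value group $\mathbb Z^2$, ordered lexicographically, has dimension $2$ and principal maximal ideal $\mathfrak m$; but $\mathfrak p=\bigcap_n\mathfrak m^n$ is a nonzero prime, $\widehat A$ is the completion of the discrete valuation ring $A/\mathfrak p$, and so $\dim\widehat A=1$. The question, posed in \cite{source}, is whether $\dim\mathcal O_{X_\infty,P_v}=\operatorname{tcht}P_v$ always holds. It does.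

\begin{theorem}\label{thm:main}
For every affine normal toric variety $X=X_\sigma$ and every $v\in\sigma\cap N$,
\[
\dim\mathcal O_{X_\infty,P_v}=\operatorname{tcht}P_v .
\]
\end{theorem}

The proof forces us to treat nontoric points as well, and gives a formula at every point. Call $Q\in X_\infty$ \emph{nondegenerate} if $x^u(t)\ne0$ over the residue field of $Q$ for every $u\in S$, that is, if its arc is not contained in the toric boundary; otherwise $Q$ is \emph{degenerate}. Let $Z_w\subset X_\infty$ be the locally closed subscheme of arcs with order of contact $w\in\sigma\cap N$ (Section~\ref{sec:strata}); each nondegenerate point lies in exactly one $Z_w$.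

\begin{theorem}\label{thm:all}
Let $Q$ be a point of $X_\infty$.
\begin{enumerate}
\item[(a)] If $Q$ is nondegenerate, lying in $Z_w$, then, in $\mathbb N\cup\{\infty\}$,
\[
\dim\mathcal O_{X_\infty,Q}=\operatorname{tcht}P_w+\dim\mathcal O_{Z_w,Q}.
\]
\item[(b)] If $Q$ is degenerate, then $\dim\mathcal O_{X_\infty,Q}=\infty$.
\item[(c)] If $\dim\mathcal O_{X_\infty,Q}<\infty$ (for example $Q=P_v$), then $\operatorname{Spec}\mathcal O_{X_\infty,Q}$ is a Noetherian topological space.
\item[(d)] If $v,w,v-w\in\sigma\cap N$, then the prime $P_w$ of $\mathcal O_{X_\infty,P_v}$ has height $\operatorname{tcht}P_w$ and coheight $\operatorname{tcht}P_{v-w}$. Consequently $\mathcal O_{X_\infty,P_v}$ is in general not catenary.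
\end{enumerate}
\end{theorem}

\paragraph{The idea.} Let $Q_0\subsetneq\dots\subsetneq Q_r=P_v$ be a chain of arbitrary primes. We probe its last step with a curve: a complete discrete valuation ring $\mathcal O$ and a family of arcs over $\mathcal O$ that specializes to the generic arc $t^{\langle u,v\rangle}\psi(u)$ and whose generic member is a point $Q''$ with $Q_{r-1}\subseteq Q''\subsetneq Q_r$. By Weierstrass preparation, the zeros of the monomials $x^u(t)$, all at $t=0$ in the special arc, move in the family to finitely many points $z$. At each $z$ the orders of vanishing form a vector $w_z\in\sigma\cap N$, and $\sum_z w_z=v$. So a deformation of the arc decomposes $v$, and \eqref{eq:tcht} appears. We then repeat the argument with the chain $Q_0\subsetneq\dots\subsetneq Q_{r-2}\subsetneq Q''$, which is shorter by one.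

The points on the way need not be toric. In the arc space $\operatorname{Spec}k[x_0,x_1,\dots]$ of $\mathbb A^1$, the prime $(x_0-x_1x_2)\subset P_2=(x_0,x_1)$ does not contain $x_0$, so its arc has order $0$, but it has codimension $1$ in $Z_0$. We therefore need a potential that records both the stratum and the codimension in it, namely $\Phi(Q)=\operatorname{tcht}P_w+\dim\mathcal O_{Z_w,Q}$ for $Q\in Z_w$. A comparison of transcendence degrees shows that $\Phi$ drops by at least $1$ from the special to the generic point of the curve (Proposition~\ref{prop:descent}), and this bounds the length of every chain. Section~\ref{sec:example} does this by hand for the quadric cone.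

Perfectness of $k$ is not used in the upper bound (Theorem~\ref{thm:upper}).

\section{Strata and toric points}\label{sec:strata}

Let $u_1,\dots,u_s$ generate the monoid $S$ and let $e_1,\dots,e_d$ be a basis of $M$. Since $\sigma$ is strongly convex, $\sigma^\vee$ has full dimension and $S$ generates $M$ as a group. For a $k$-algebra $A$,
\[
X_\infty(A)=\{\text{monoid homomorphisms } \varphi:S\to(A[[t]],\cdot\,)\}.
\]
Let $x^u_j\in\mathcal O(X_\infty)$ be the $j$-th coefficient of $x^u(t)$; the $x^{u_i}_j$ ($1\le i\le s$, $j\ge0$) generate $\mathcal O(X_\infty)$ as a $k$-algebra. We use the following observation several times.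

\medskip
\noindent$(*)$ \emph{Every monoid homomorphism $S\to\mathbb Z_{\ge0}$ is $u\mapsto\langle u,w\rangle$ for a unique $w\in\sigma\cap N$.}

\medskip
\noindent Indeed, it extends uniquely to a homomorphism $M\to\mathbb Z$, given by some $w\in N$, and $w$ is nonnegative on $S$, hence on $\sigma^\vee$; so $w\in(\sigma^\vee)^\vee=\sigma$.

For $w\in\sigma\cap N$ let $U_w\subset X_\infty$ be the affine open subset where all $x^{u_i}_{\langle u_i,w\rangle}$, $1\le i\le s$, are invertible, and let $Z_w\subset U_w$ be the closed subscheme defined by the finitely generated ideal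
\begin{equation}\label{eq:idealZ}
\bigl(x^{u_i}_j:\ 1\le i\le s,\ j<\langle u_i,w\rangle\bigr).
\end{equation}
An $A$-point of $Z_w$ is a $\varphi$ with $\varphi(u_i)\in t^{\langle u_i,w\rangle}A[[t]]^*$ for all $i$. Then $\varphi(u)=t^{\langle u,w\rangle}\psi(u)$ for a unique homomorphism $\psi:S\to A[[t]]^*$; as $A[[t]]^*$ is a group, $\psi$ extends uniquely to $M$. Conversely every homomorphism $\psi:M\to A[[t]]^*$ occurs. Hence $Z_w\cong\operatorname{Spec}B$, where, independently of $w$,
\begin{equation}\label{eq:B}
B=k[c_{ij}:1\le i\le d,\ j\ge0][c_{10}^{-1},\dots,c_{d0}^{-1}],\qquad \psi(e_i)=\sum_{j\ge0}c_{ij}t^j .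
\end{equation}
So $Z_w$ is integral. As a set it consists of the points whose arc satisfies $\operatorname{ord}_tx^u=\langle u,w\rangle$ for all $u\in S$, so its generic point is $P_w$. If $\operatorname{Spec}F\to X_\infty$ is a point over a field $F$ whose arc is $t^{\langle u,w\rangle}\psi(u)$, we call the coefficients of $\psi(e_1),\dots,\psi(e_d)$ its \emph{torus coordinates}. Its image in $X_\infty$ lies in $Z_w$ and corresponds to the prime of $B$ consisting of the polynomial relations (with the $c_{i0}$ inverted) among these coordinates; in particular it is $P_w$ if and only if the coordinates are algebraically independent over $k$.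

\begin{lemma}\label{lem:order}
\begin{enumerate}
\item[(i)] Each nondegenerate point $Q$ lies in exactly one stratum $Z_w$, and then $P_w\subseteq Q$.
\item[(ii)] If $Q\subseteq Q'$ and $Q'\in Z_{w'}$, then $Q$ is nondegenerate and lies in some $Z_w$ with $w'-w\in\sigma$.
\item[(iii)] For $v_1,v_2\in\sigma\cap N$: $P_{v_1}\subseteq P_{v_2}$ if and only if $v_2-v_1\in\sigma$. In particular $P_{v_1}\neq P_{v_2}$ if $v_1\ne v_2$.
\item[(iv)] $P_0\subseteq Q$ for every nondegenerate point $Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $Q$ is nondegenerate, $u\mapsto\operatorname{ord}_tx^u(t)$ over the residue field of $Q$ is a monoid homomorphism $S\to\mathbb Z_{\ge0}$; apply $(*)$. As $P_w$ is the generic point of $Z_w$, it is contained in $Q$.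

(ii) For $u\in S$ the coefficient $x^u_{\langle u,w'\rangle}$ is not in $Q'$, so not in $Q$. Hence $x^u(t)\ne0$ at $Q$, with order at most $\langle u,w'\rangle$. So $Q$ is nondegenerate, and if $Q\in Z_w$ then $\langle u,w'-w\rangle\ge0$ for all $u\in S$, i.e.\ $w'-w\in\sigma$.

(iii) ``Only if'' follows from (ii) and the uniqueness in (i). For ``if'', let $\kappa=\operatorname{Frac}B$, let $\psi:M\to\kappa[[t]]^*$ be the generic homomorphism of \eqref{eq:B}, and consider, with an indeterminate $\theta$, the family
\[
\varphi(u)=t^{\langle u,v_1\rangle}(t-\theta)^{\langle u,v_2-v_1\rangle}\psi(u)\in \kappa[\theta][[t]],\qquad u\in S .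
\]
It defines a ring homomorphism $\mathcal O(X_\infty)\to \kappa[\theta]$; let $Q$ be its kernel. Over $\kappa(\theta)$ the series $t-\theta$ is a unit, so $Q\in Z_{v_1}$ and $P_{v_1}\subseteq Q$. At $\theta=0$ the arc is $t^{\langle u,v_2\rangle}\psi(u)$, whose point is $P_{v_2}$; so $Q\subseteq P_{v_2}$. If $P_{v_1}=P_{v_2}$, then $\pm(v_2-v_1)\in\sigma$, so $v_1=v_2$.

(iv) If $Q\in Z_w$, then $P_0\subseteq P_w\subseteq Q$ by (iii) and (i).
\end{proof}

Part (iii) proves \eqref{eq:tcht}: a chain from $P_{v_0}$ to $P_{v_r}$ has nonzero differences $v_i-v_{i-1}\in\sigma\cap N$, can be lengthened by $P_0$ if $v_0\ne0$, and conversely the partial sums of a decomposition of $v$ give a chain. We write $\operatorname{tcht}(w)=\operatorname{tcht}P_w$. Concatenating decompositions gives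
\begin{equation}\label{eq:super}
\operatorname{tcht}(w')+\operatorname{tcht}(w-w')\le\operatorname{tcht}(w)\qquad(w',\,w-w'\in\sigma\cap N).
\end{equation}

\section{A first case: the quadric cone}\label{sec:example}

Let $X=\{ac=b^2\}\subset\mathbb A^3$. Here $N=M=\mathbb Z^2$, $\sigma=\operatorname{cone}((1,0),(1,2))$, and $S$ is generated by $(0,1)$, $(1,0)$, $(2,-1)$, with monomials $a,b,c$ respectively. The vector $v=(1,1)$ gives the arcs on which $a,b,c$ all have order $1$. Since every nonzero element of $\sigma\cap N$ has first coordinate at least $1$, $v$ is indecomposable and $\operatorname{tcht}(v)=1$. Writing $a(t)=\sum a_jt^j$ and similarly $b(t),c(t)$, the maximal ideal of $\mathcal O_{X_\infty,P_v}$ is generated by $a_0,b_0,c_0$, by \eqref{eq:idealZ} and since $P_v$ is the generic point of $Z_v$. Three functions vanish; we must see why the dimension is only $1$. One elementary fact is needed, here and in general.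

\begin{lemma}\label{lem:transc}
Let $D$ be a local domain with maximal ideal $\mathfrak n$ and $E\subset D$ a subfield. Every nonzero $z\in\mathfrak n$ is transcendental over $E$.
\end{lemma}

\begin{proof}
If $z$ is algebraic over $E$, its minimal polynomial has constant term $\varepsilon\in E^*$, because $z\ne0$, and evaluating at $z$ gives $\varepsilon\in zE[z]\subset\mathfrak n$. But $\varepsilon$ is a unit of $D$.
\end{proof}

Let $Q^*\subsetneq P_v$ be any prime. Lemma~\ref{lem:curve} below, applied to $\mathcal O_{X_\infty,P_v}/Q^*\mathcal O_{X_\infty,P_v}$, provides a complete discrete valuation ring $\mathcal O$, with maximal ideal $\mathfrak m$ and fraction field $F$, and a local homomorphism $\mathcal O_{X_\infty,P_v}\to\mathcal O$ with kernel $Q''$ satisfying $Q^*\subseteq Q''\subsetneq P_v$. It is a family of arcs $a,b,c\in\mathcal O[[t]]$ with $ac=b^2$, whose reductions modulo $\mathfrak m$ have order exactly $1$. By Weierstrass preparation each has one small zero: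
\[
a=(t-z_a)\alpha,\quad b=(t-z_b)\beta,\quad c=(t-z_c)\gamma,\qquad z_a,z_b,z_c\in\mathfrak m,\quad \alpha,\beta,\gamma\in\mathcal O[[t]]^*,
\]
uniquely. By uniqueness, $ac=b^2$ splits into $(t-z_a)(t-z_c)=(t-z_b)^2$ and $\alpha\gamma=\beta^2$. Hence $z_a=z_b=z_c=:z$. The three zeros can only move together, because $v$ is indecomposable.

\emph{If $z=0$,} then $Q''\in Z_v$, so $P_v\subseteq Q''$, a contradiction.

\emph{If $z\neq0$,} then $a,b,c$ are units of $F[[t]]$, so $Q''\in Z_0$, and its torus coordinates for the basis $(1,0),(0,1)$ of $M$ are the $b_j$ and $a_j$. We know little about them directly; what we know are the coefficients $\alpha_j,\beta_j$ of $\alpha$ and $\beta$. Their residues are the torus coordinates of $P_v$, hence algebraically independent over $k$. So every nonzero polynomial over $k$ in the $\alpha_j,\beta_j$ ($j<n$) has nonzero residue and is a unit of $\mathcal O$; therefore $\mathcal O$ contains the field $k(\alpha_j,\beta_j:j<n)$, purely transcendental of degree $2n$ over $k$. By Lemma~\ref{lem:transc}, $z$ is transcendental over it. From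
\[
a_0=-z\alpha_0,\quad a_j=\alpha_{j-1}-z\alpha_j\ (j\ge1),\qquad\text{and likewise for } b,
\]
one recovers successively $\alpha_0,\alpha_1,\dots$ and $\beta_0,\beta_1,\dots$ once $z$ is known:
\[
k(z;\,a_j,b_j:j<n)=k(z;\,\alpha_j,\beta_j:j<n),\quad\text{of transcendence degree } 2n+1 .
\]
Dropping $z$ costs at most $1$, so the $2n$ elements $a_j,b_j$ ($j<n$) are algebraically independent. As $n$ is arbitrary, $Q''=P_0$. Now $Q^*\subseteq P_0$, and $P_0\subseteq Q^*$ by Lemma~\ref{lem:order}(ii) and (iv). So $\operatorname{Spec}\mathcal O_{X_\infty,P_v}=\{P_0,P_v\}$, of dimension $1=\operatorname{tcht}(v)$.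

In general several zeros move, some may stay at $0$, and the coordinates may satisfy relations. The account stays the same: one transcendental is gained because some zero is infinitesimal, and at most one is lost for each moving zero.

\section{Codimension in a stratum}\label{sec:height}

To run the account at nontoric points we measure codimension in $Z_w\cong\operatorname{Spec}B$ by finite truncations. For $n\ge1$ put
\[
B_n=k[c_{ij}:1\le i\le d,\ j<n][c_{10}^{-1},\dots,c_{d0}^{-1}],
\]
a finitely generated domain over $k$ of dimension $dn$; $B_{n+1}$ and $B$ are polynomial rings over $B_n$. For $Q\in Z_w$ with corresponding prime $q\subset B$, put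
\[
q_n=q\cap B_n,\qquad h(Q)=\sup_n\operatorname{ht}q_n,\qquad
\operatorname{ht}q_n=dn-\operatorname{trdeg}_k\operatorname{Frac}(B_n/q_n).
\]

\begin{lemma}\label{lem:height}
Let $Q\in Z_w$ correspond to $q\subset B$.
\begin{enumerate}
\item[(1)] $\operatorname{ht}q_n$ is nondecreasing in $n$, and $h(Q)=\operatorname{ht}q=\dim\mathcal O_{Z_w,Q}$. If $\mathfrak p$ is a prime of $B_n$, then $\mathfrak pB$ is prime of height $\operatorname{ht}\mathfrak p$.
\item[(2)] If $h(Q)<\infty$, then $q=q_nB$ for $n\gg0$; in particular $q$ is finitely generated, and the maximal ideal of $\mathcal O_{X_\infty,Q}$ is finitely generated.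
\item[(3)] If $Q''\subsetneq Q$ both lie in $Z_w$ and $h(Q)<\infty$, then $h(Q'')\le h(Q)-1$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\mathfrak p$ be a prime of $B_n$. As $B_{n+1}$ is a polynomial ring in $d$ variables over $B_n$, the ideal $\mathfrak pB_{n+1}$ is prime and the residue field grows by $d$ transcendentals, so $\operatorname{ht}\mathfrak pB_{n+1}=\operatorname{ht}\mathfrak p$. Applied to $q_n$, with $q_nB_{n+1}\subseteq q_{n+1}$, this gives monotonicity, and $q_nB_{n+1}=q_{n+1}$ whenever $\operatorname{ht}q_n=\operatorname{ht}q_{n+1}$.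

A strict chain of primes of $B$ of length $\ell$ ending at $q$ stays strict in $B_n$ for $n\gg0$, so $\ell\le\operatorname{ht}q_n\le h(Q)$. Conversely, a strict chain of primes of $B_n$ ending at $q_n$ extends to a strict chain of primes of $B$ ending at $q_nB\subseteq q$, because $\mathfrak pB$ is prime with $\mathfrak pB\cap B_n=\mathfrak p$. So $\operatorname{ht}q_n\le\operatorname{ht}q$, and $h(Q)=\operatorname{ht}q$. For $q=\mathfrak pB$ the contractions $\mathfrak pB_m$ to $B_m$, $m\ge n$, all have height $\operatorname{ht}\mathfrak p$, so $\operatorname{ht}\mathfrak pB=\operatorname{ht}\mathfrak p$. This proves (1).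

If $h(Q)<\infty$, the heights are constant for $n\ge n_0$, so $q=\bigcup_nq_n=q_{n_0}B$, and $q_{n_0}$ is finitely generated. The ideal of $Z_w$ in $U_w$ is finitely generated by \eqref{eq:idealZ}, so the preimage of $q$ in $\mathcal O(U_w)$ is finitely generated too. This proves (2). In (3), let $q''\subset B$ correspond to $Q''$ and $q''_n=q''\cap B_n$. Then $q''\subsetneq q$, so $q''_n\subsetneq q_n$ and hence $\operatorname{ht}q''_n\le\operatorname{ht}q_n-1$ for all $n\gg0$.
\end{proof}

\section{Curves through the last step of a chain}\label{sec:curves}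

\begin{lemma}\label{lem:curve}
Let $A$ be a local domain, not a field, whose maximal ideal $\mathfrak m$ is finitely generated. There is a local homomorphism from $A$ to a complete discrete valuation ring $\mathcal O$ whose kernel is different from $\mathfrak m$.
\end{lemma}

\begin{proof}
Since $\mathfrak m$ is finitely generated, $\widehat A=\varprojlim A/\mathfrak m^n$ is a Noetherian local ring with maximal ideal $\mathfrak m\widehat A$ and $\widehat A/\mathfrak m^n\widehat A=A/\mathfrak m^n$ \cite[Tag 05GH]{stacks}. We claim that $\dim\widehat A>0$. Otherwise $\mathfrak m^n\widehat A=0$ for some $n$, so $A/\mathfrak m^n=\widehat A=A/\mathfrak m^{n+1}$, that is, $\mathfrak m^n=\mathfrak m^{n+1}$. By Nakayama's lemma $\mathfrak m^n=0$, and $\mathfrak m=0$ since $A$ is a domain; but $A$ is not a field.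

So $\widehat A$ has a prime $\mathfrak p\ne\mathfrak m\widehat A$. The Noetherian local domain $\widehat A/\mathfrak p$ is not a field, hence is dominated by a discrete valuation ring (\cite[7.1.7]{ega}, \cite[Tag 00PH]{stacks}). Let $\mathcal O$ be its completion. The composite $A\to\widehat A/\mathfrak p\to\mathcal O$ is local, and its kernel is not $\mathfrak m$, since $\mathfrak m\widehat A\not\subseteq\mathfrak p$.
\end{proof}

Finite generation of $\mathfrak m$ is essential. If $\mathfrak m=\mathfrak m^2$, as in a valuation ring with nonzero divisible value group, every local homomorphism to a discrete valuation ring sends $\mathfrak m$ into all powers of the maximal ideal, hence to $0$. This is why the descent below must keep track of $h(Q)<\infty$: by Lemma~\ref{lem:height}(2) it makes the lemma applicable again at the next step. Note also that the lemma does not reach a prescribed prime of $A$; it only finds some prime other than $\mathfrak m$. That is enough.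

\section{The descent}\label{sec:descent}

For $Q\in Z_w$ put $\Phi(Q)=\operatorname{tcht}(w)+h(Q)$.

\begin{proposition}\label{prop:descent}
Let $Q\in Z_w$ with $h(Q)<\infty$, and let $Q^*\subsetneq Q$ be a prime. There is a nondegenerate prime $Q''$ with
\[
Q^*\subseteq Q''\subsetneq Q,\qquad h(Q'')<\infty,\qquad \Phi(Q'')\le\Phi(Q)-1 .
\]
\end{proposition}

\begin{theorem}\label{thm:upper}
If $Q\in Z_w$ and $h(Q)<\infty$, then $\dim\mathcal O_{X_\infty,Q}\le\operatorname{tcht}(w)+h(Q)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:upper} from Proposition~\ref{prop:descent}]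
We induct on the nonnegative integer $\Phi(Q)$. Let $Q_0\subsetneq\dots\subsetneq Q_r$ be a chain of primes contained in $Q$; we must show $r\le\Phi(Q)$. We may assume that $Q_r=Q$, appending $Q$ if necessary, and that $r\ge1$. Proposition~\ref{prop:descent} with $Q^*=Q_{r-1}$ gives $Q''\supseteq Q_{r-1}$ with $\Phi(Q'')\le\Phi(Q)-1$; if $\Phi(Q)=0$ this is impossible, so then only $r=0$ occurs. Now $Q_0\subsetneq\dots\subsetneq Q_{r-2}\subsetneq Q''$ is a chain of length $r-1$ ending at $Q''$, so by induction $r-1\le\Phi(Q'')\le\Phi(Q)-1$.
\end{proof}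

\begin{proof}[Proof of Theorem~\ref{thm:main}]
$P_v$ is the generic point of $Z_v$, so $h(P_v)=0$ and Theorem~\ref{thm:upper} gives $\dim\mathcal O_{X_\infty,P_v}\le\operatorname{tcht}(v)$. A toric chain of length $\operatorname{tcht}(v)$ gives the other inequality.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:descent}]
\emph{Step 1: a one-parameter family.} The local domain $\mathcal O_{X_\infty,Q}/Q^*\mathcal O_{X_\infty,Q}$ is not a field and, by Lemma~\ref{lem:height}(2), has finitely generated maximal ideal. Lemma~\ref{lem:curve} gives a local homomorphism from it to a complete discrete valuation ring $\mathcal O$, which thereby contains $k$; let $\mathfrak m$, $K$, $F$ be the maximal ideal, residue field and fraction field of $\mathcal O$. Let $Q''$ be the prime of $\mathcal O(X_\infty)$ that is the kernel of $\mathcal O(X_\infty)\to\mathcal O$. Then $Q^*\subseteq Q''\subsetneq Q$, and $Q''$ is nondegenerate by Lemma~\ref{lem:order}(ii).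

The map is a homomorphism $\varphi:S\to\mathcal O[[t]]$. The closed point of $\operatorname{Spec}\mathcal O$ maps to $Q\in Z_w$, the generic point to $Q''$. So modulo $\mathfrak m$
\begin{equation}\label{eq:special}
\overline\varphi(u)=t^{\langle u,w\rangle}\overline\psi(u),\quad
\overline\psi(e_i)=\sum_j\overline c_{ij}t^j\in K[[t]]^*,\quad
k(\overline c_{ij}:j<n)\cong\operatorname{Frac}(B_n/q_n).
\end{equation}

\emph{Step 2: separating the zeros from the units.} The torus coordinates of $Q''$ are what we want to control, but they lie in $F$ and have no direct relation to the $\overline c_{ij}$. Weierstrass preparation supplies an intermediate object that does reduce to $\overline\psi$. It says: if $f\in\mathcal O[[t]]$ and the reduction $\overline f\in K[[t]]$ is nonzero of order $\delta$, then $f=GH$ for unique $G\in\mathcal O[t]$ monic of degree $\delta$ with $G\equiv t^\delta$ mod $\mathfrak m$, and $H\in\mathcal O[[t]]^*$; here completeness of $\mathcal O$ is used \cite[VII \S 3 no.~8]{bourbaki}. For every $u\in S$ we get $\varphi(u)=G(u)H(u)$ with $\deg G(u)=\langle u,w\rangle$. The product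 $G(u)G(u')$ is monic of degree $\langle u+u',w\rangle$ and congruent to a power of $t$, so by uniqueness $G$ and $H$ are multiplicative in $u$. In particular $H$ extends to a homomorphism $M\to\mathcal O[[t]]^*$. Write
\[
H(e_i)=\sum_jc_{ij}t^j,\qquad c_{ij}\in\mathcal O .
\]
Reducing modulo $\mathfrak m$ and comparing with \eqref{eq:special} gives $\overline H=\overline\psi$; that is, $c_{ij}$ reduces to $\overline c_{ij}$.

Let $\overline F$ be an algebraic closure of $F$ and $\mathcal O'$ a valuation ring of $\overline F$ dominating $\mathcal O$, with maximal ideal $\mathfrak m'$. All roots of $G(u)$ in $\overline F$ lie in $\mathfrak m'$: if $G(u)=t^\delta+\sum_{l<\delta}g_lt^l$ with $g_l\in\mathfrak m$ had a root $z\notin\mathfrak m'$, then $z^{-1}\in\mathcal O'$ and $1=-\sum_{l<\delta}g_lz^{l-\delta}\in\mathfrak m'$, a contradiction.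

For fixed $z\in\overline F$, the multiplicity of $z$ as a root of $G(u)$ is a monoid homomorphism $S\to\mathbb Z_{\ge0}$ in $u$. By $(*)$ it equals $\langle u,w_z\rangle$ for some $w_z\in\sigma\cap N$. If $w_z\ne0$ then $\langle u_i,w_z\rangle>0$ for some $i$, so $z$ is a root of one of $G(u_1),\dots,G(u_s)$; hence only finitely many $w_z$ are nonzero. Factoring $G(u)$ over $\overline F$ and comparing degrees,
\[
G(u)=\prod_z(t-z)^{\langle u,w_z\rangle},\qquad \sum_zw_z=w .
\]
Let $w'=w_0$ be the weight remaining at $z=0$ (possibly $w'=0$), let $\mathcal Z=\{z\ne0:w_z\ne0\}$, and $\rho=|\mathcal Z|$. Since $w-w'$ is the sum of the $\rho$ nonzero vectors $w_z$, $z\in\mathcal Z$,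
\begin{equation}\label{eq:rho}
\rho\le\operatorname{tcht}(w-w').
\end{equation}

\emph{Step 3: the stratum of $Q''$.} For $z\ne0$ the series $t-z$ is a unit of $\overline F[[t]]$. So for $u\in S$
\[
\varphi(u)=t^{\langle u,w'\rangle}E(u)H(u),\qquad E(u)=\prod_{z\in\mathcal Z}(t-z)^{\langle u,w_z\rangle}\in\overline F[[t]]^* ,
\]
where $E$ is defined for all $u\in M$. For $u\in S$ the series $E(u)H(u)=t^{-\langle u,w'\rangle}\varphi(u)$ has coefficients in $F$ and nonzero constant term, so it lies in the group $F[[t]]^*$; as $S$ generates $M$, the same holds for all $u\in M$. Thus $Q''\in Z_{w'}$, with torus coordinates $y_{ij}\in F$ given by $E(e_i)H(e_i)=\sum_jy_{ij}t^j$. If $q''\subset B$ corresponds to $Q''$ and $q''_n=q''\cap B_n$, then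
\begin{equation}\label{eq:generic}
\operatorname{Frac}(B_n/q''_n)\cong k(y_{ij}:j<n).
\end{equation}

\emph{Step 4: no zero moves.} If $\rho=0$, then $w'=w$ and $Q''\subsetneq Q$ both lie in $Z_w$. Lemma~\ref{lem:height}(3) gives $h(Q'')\le h(Q)-1$, so $\Phi(Q'')\le\Phi(Q)-1$.

\emph{Step 5: some zero moves.} Let $\rho\ge1$ and $L=k(\mathcal Z)\subset\overline F$. Since $E(e_i)\in L[[t]]^*$, for each $i$ the $y_{ij}$ with $j<n$ are obtained from the $c_{ij}$ with $j<n$ by a triangular matrix over $L$ with the nonzero constant term of $E(e_i)$ on the diagonal. Hence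
\[
L(y_{ij}:j<n)=L(c_{ij}:j<n)=:L_n .
\]
As $L$ is generated over $k$ by $\rho$ elements,
\begin{equation}\label{eq:loss}
\operatorname{trdeg}_kk(y_{ij}:j<n)\ge\operatorname{trdeg}_kL_n-\rho .
\end{equation}
This is the loss of at most one transcendental for each moving zero. Now for the gain. Choose a set $J$ of indices $(i,j)$ with $j<n$ such that $(\overline c_{ij})_{(i,j)\in J}$ is a transcendence basis of $k(\overline c_{ij}:j<n)$ over $k$; by \eqref{eq:special}, $|J|=dn-\operatorname{ht}q_n$. Any nonzero polynomial over $k$ in the $c_{ij}$, $(i,j)\in J$, has nonzero residue, so it is nonzero and a unit of $\mathcal O'$. Hence these $c_{ij}$ are algebraically independent over $k$, and the field $k(c_{ij}:(i,j)\in J)$ is contained in $\mathcal O'$. Every $z\in\mathcal Z$ is a nonzero element of $\mathfrak m'$, so by Lemma~\ref{lem:transc} it is transcendental over this field. As $\mathcal Z\ne\emptyset$ and $\mathcal Z\subset L_n$,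
\[
\operatorname{trdeg}_kL_n\ge|J|+1=dn-\operatorname{ht}q_n+1 .
\]
With \eqref{eq:generic} and \eqref{eq:loss},
\[
\operatorname{ht}q''_n=dn-\operatorname{trdeg}_kk(y_{ij}:j<n)\le\operatorname{ht}q_n-1+\rho\qquad\text{for all }n ,
\]
so $h(Q'')\le h(Q)-1+\rho<\infty$. Finally, by \eqref{eq:rho} and \eqref{eq:super},
\begin{align*}
\Phi(Q'')&\le\operatorname{tcht}(w')+\rho+h(Q)-1\\
&\le\operatorname{tcht}(w')+\operatorname{tcht}(w-w')+h(Q)-1\le\operatorname{tcht}(w)+h(Q)-1=\Phi(Q)-1 .\qedhere
\end{align*}
\end{proof}

\section{The dimension at every point}\label{sec:allpoints}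

\begin{proof}[Proof of Theorem~\ref{thm:all}(a)]
By Lemma~\ref{lem:height}(1), $h(Q)=\dim\mathcal O_{Z_w,Q}$. A chain of toric primes $P_0\subsetneq\dots\subsetneq P_w$ of length $\operatorname{tcht}(w)$ can be continued by chains from $P_w$ to $Q$ inside $Z_w$. Since $Z_w$ is integral with generic point $P_w$, these have lengths up to $\dim\mathcal O_{Z_w,Q}$. This gives ``$\ge$''. If $h(Q)<\infty$, Theorem~\ref{thm:upper} gives ``$\le$''; if $h(Q)=\infty$, both sides are infinite.
\end{proof}

The simplest degenerate point is the zero arc of $\mathbb A^1$. Its ideal $(x_0,x_1,\dots)$ contains all $P_m=(x_0,\dots,x_{m-1})$, so it has infinite height. In general we approximate a degenerate arc by nondegenerate ones with larger and larger order of contact along the boundary. This needs a description of the monomials that do not vanish on the arc.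

\begin{lemma}\label{lem:face}
Let $S'\subseteq S$ be a submonoid such that $u+u'\in S'$ with $u,u'\in S$ implies $u,u'\in S'$. There is a face $\tau$ of $\sigma$ with $S'=S\cap\tau^\perp$, and $S'$ generates the group $M\cap\tau^\perp$.
\end{lemma}

\begin{proof}
Every element of $S'$ is a sum of generators $u_i$ of $S$, and these lie in $S'$. Let $u_0$ be the sum of all $u_i\in S'$, and let $\tau=\sigma\cap u_0^\perp$, a face of $\sigma$. If $n\in\tau$, then $0=\langle u_0,n\rangle$ is a sum of the terms $\langle u_i,n\rangle\ge0$, $u_i\in S'$, which therefore vanish. So $S'\subseteq\tau^\perp$.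

Since $u_0\ge0$ on $\sigma$, we have $\tau=\sigma\cap\{n:\langle-u_0,n\rangle\ge0\}$, and so $\tau^\vee=\sigma^\vee+\mathbb R_{\ge0}(-u_0)$. Hence for every $u\in M\cap\tau^\perp\subset\tau^\vee$ there is an integer $m\ge0$ with $u+mu_0\in\sigma^\vee$. Let $u\in S\cap\tau^\perp$. Applied to $-u$, this gives $u+u'=mu_0\in S'$ with $u'=mu_0-u\in S$, so $u\in S'$. Thus $S'=S\cap\tau^\perp$. Finally, for any $u\in M\cap\tau^\perp$ and $m$ as above, $u=(u+mu_0)-mu_0$ is a difference of elements of $S\cap\tau^\perp=S'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}(b)]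
Let $\kappa$ be the residue field of $Q$ and $\varphi:S\to\kappa[[t]]$ its arc. As $\kappa[[t]]$ is a domain, $S'=\{u\in S:\varphi(u)\ne0\}$ satisfies the hypothesis of Lemma~\ref{lem:face}. So $S'=S\cap\tau^\perp$ for a face $\tau$ of $\sigma$, and $\tau\ne0$ because $S'\ne S$. On $S'$ we can write $\varphi(u)=t^{\omega(u)}\psi(u)$ with homomorphisms $\omega$ to $\mathbb Z$ and $\psi$ to $\kappa[[t]]^*$. They extend to $M\cap\tau^\perp$, and then to $M$, since $M\cap\tau^\perp$ is a direct summand of $M$. Let $w^0\in N$ represent the extension of $\omega$, and keep the letter $\psi$ for that of $\psi$.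

Choose $n_\tau\in N$ in the relative interior of $\tau$ and put $w_m=w^0+mn_\tau$. If $u_i\in\tau^\perp$, then $\langle u_i,w_m\rangle=\omega(u_i)\ge0$. If $u_i\notin\tau^\perp$, then $\langle u_i,n_\tau\rangle>0$ and $\langle u_i,w_m\rangle\to\infty$. So there is $m_0$ with $w_m\in\sigma$ for $m\ge m_0$, and then $\varphi_m(u)=t^{\langle u,w_m\rangle}\psi(u)$ is a $\kappa$-point of $Z_{w_m}$. For $u_i\in\tau^\perp$ we have $\varphi_m(u_i)=\varphi(u_i)$. For $u_i\notin\tau^\perp$ we have $\varphi(u_i)=0$ and $\operatorname{ord}_t\varphi_m(u_i)\to\infty$. Hence each fixed coefficient of $\varphi_m(u_i)$ equals that of $\varphi(u_i)$ for $m\gg0$.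

Let $m_1\ge m_0$ and $f\in P_{w_{m_1}}$. For $m\ge m_1$ we have $w_m-w_{m_1}\in\sigma$, so $f\in P_{w_m}$ by Lemma~\ref{lem:order}(iii), and hence $f(\varphi_m)=0$. As $f$ involves only finitely many $x^{u_i}_j$, $f(\varphi)=f(\varphi_m)=0$ for $m\gg0$; that is, $f\in Q$. Since $n_\tau\ne0$, the chain
\[
P_{w_{m_0}}\subsetneq P_{w_{m_0+1}}\subsetneq P_{w_{m_0+2}}\subsetneq\cdots
\]
is strict, and all its members are contained in $Q$. So $\dim\mathcal O_{X_\infty,Q}=\infty$.
\end{proof}

\section{The spectrum of the local rings}\label{sec:spectrum}

\begin{proof}[Proof of Theorem~\ref{thm:all}(c)]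
By (b), $Q$ is nondegenerate, say $Q\in Z_v$. By Lemma~\ref{lem:order}(ii) every $Q'\subseteq Q$ lies in some $Z_w$ with $w,v-w\in\sigma$. Then $0\le\langle u_i,w\rangle\le\langle u_i,v\rangle$ for all $i$, and the $u_i$ span $M_{\mathbb R}$, so only finitely many $w$ occur. By (a), $h(Q')\le\dim\mathcal O_{X_\infty,Q'}\le h:=\dim\mathcal O_{X_\infty,Q}$. So $\operatorname{Spec}\mathcal O_{X_\infty,Q}$ is a finite union of subspaces, each homeomorphic to a subspace of
\[
E_h=\{q\in\operatorname{Spec}B:\operatorname{ht}q\le h\},
\]
and it suffices to show that $E_h$ is Noetherian. For this it is enough that every ideal $I\subset B$ contains a finitely generated ideal $J$ with $V(J)\cap E_h=V(I)\cap E_h$. Indeed, given a descending chain of closed subsets $V(I_l)\cap E_h$ with the $I_l$ increasing (take the largest ideals defining them), put $I=\bigcup I_l$; then $J\subseteq I_l$ for some $l$, and $V(I_l)\cap E_h\subseteq V(J)\cap E_h=V(I)\cap E_h$, so the chain is constant from $l$ on.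

We prove, by descending induction on $\operatorname{ht}p$, that for every prime $p\subset B$ of finite height and every ideal $I$ there is a finitely generated $J\subseteq I$ with
\[
V(J)\cap V(p)\cap E_h=V(I)\cap V(p)\cap E_h ;
\]
then we take $p=0$. If $\operatorname{ht}p>h$, both sides are empty, for any $J$. If $I\subseteq p$, take $J=0$. Otherwise pick $f\in I\setminus p$. By Lemma~\ref{lem:height}(2) there is $n$ with $f\in B_n$ and $p=p_nB$, where $p_n=p\cap B_n$. Let $\mathfrak p_1,\dots,\mathfrak p_l$ be the minimal primes of the ideal $p_n+fB_n$ of the Noetherian ring $B_n$ (none if this is the unit ideal). By Lemma~\ref{lem:height}(1) the $\mathfrak p_iB$ are primes of finite height; this height exceeds $\operatorname{ht}p$, since $p\subsetneq\mathfrak p_iB$. Moreover $V(p)\cap V(f)=\bigcup_iV(\mathfrak p_iB)$, because a prime of $B$ containing $p_n$ and $f$ has a contraction to $B_n$ containing some $\mathfrak p_i$. Let $J_i\subseteq I$ be given by induction for $\mathfrak p_iB$, and put $J=(f)+\sum_iJ_i\subseteq I$. A point of $V(J)\cap V(p)\cap E_h$ lies in some $V(\mathfrak p_iB)$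 and in $V(J_i)$, hence in $V(I)$; the other inclusion is clear from $J\subseteq I$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:all}(d)]
The height of $P_w$ is $\dim\mathcal O_{X_\infty,P_w}=\operatorname{tcht}(w)$ by Theorem~\ref{thm:main}. For the coheight we use multiplication by $t^w$. Let $Y_w\subset X_\infty$ be the closed subscheme defined by $x^{u_i}_j=0$ for $1\le i\le s$, $j<\langle u_i,w\rangle$. For an $A$-point $\varphi$ of $Y_w$ each $\varphi(u)$ is divisible by $t^{\langle u,w\rangle}$. As $t$ is a nonzerodivisor in $A[[t]]$, the quotients are unique, hence multiplicative in $u$. So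
\[
X_\infty\to Y_w,\qquad\varphi\mapsto\bigl(u\mapsto t^{\langle u,w\rangle}\varphi(u)\bigr),
\]
is an isomorphism. It maps $Z_{v'}$ onto $Z_{v'+w}$, hence $P_{v'}$ to $P_{v'+w}$ for all $v'\in\sigma\cap N$. Every prime containing $P_w$ lies in the closed set $Y_w$, so the primes between $P_w$ and $P_v$ correspond, preserving inclusions, to the primes between $P_0$ and $P_{v-w}$. By Lemma~\ref{lem:order}(ii) and (iv), these are all the primes contained in $P_{v-w}$. So the coheight of $P_w$ is $\dim\mathcal O_{X_\infty,P_{v-w}}=\operatorname{tcht}(v-w)$. The failure of catenarity is shown by Example~\ref{ex:noncat}.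
\end{proof}

\begin{example}[a noncatenary local ring]\label{ex:noncat}
Inequality \eqref{eq:super} can be strict, and then (d) produces saturated chains of different lengths. Let $N=\mathbb Z^2$,
\[
\sigma=\operatorname{cone}((1,0),(2,3))=\{(\lambda,\mu):\mu\ge0,\ 3\lambda\ge2\mu\},\qquad v=(3,3).
\]
Nonzero elements of $\sigma\cap N$ have first coordinate at least $1$, and those with first coordinate $1$ are $(1,0)$ and $(1,1)$. So $(1,0)$ is indecomposable. So is $(2,3)$, since a decomposition would have two summands from $\{(1,0),(1,1)\}$, with second coordinates adding up to at most $2$. Also $\operatorname{tcht}(v)=3$: at most $3$ summands are possible, and $v=(1,1)+(1,1)+(1,1)$. By Theorem~\ref{thm:main}, $\dim\mathcal O_{X_\infty,P_v}=3$, and the toric chain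
\[
P_0\subsetneq P_{(1,1)}\subsetneq P_{(2,2)}\subsetneq P_v
\]
has this length. But $v=(1,0)+(2,3)$, so by (d) the prime $P_{(1,0)}$ has height $1$ and coheight $1$. Thus $P_0\subsetneq P_{(1,0)}\subsetneq P_v$ is a saturated chain of length $2$ from the unique minimal prime $P_0$ (Lemma~\ref{lem:order}(ii) and (iv)) to the maximal ideal of a $3$-dimensional local ring.
\end{example}

\begin{thebibliography}{9}

\bibitem{source}
\texttt{https://aif.centre-mersenne.org/item/10.5802/aif.3568.pdf}, doi:10.5802/aif.3568.

\bibitem{bourbaki}
Bourbaki, \emph{Alg. Comm.}, VII \S 3 no.~8.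

\bibitem{ega}
EGA II, 7.1.7.

\bibitem{stacks}
Stacks Project, Tags 05GH and 00PH.

\end{thebibliography}

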